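\title{Quasiconformal maps are quasisymmetric with dimension-free constants}

\begin{abstract}
Let $f$ be a homeomorphism between domains of $\mathbb{R}^n$, $n\ge 2$, whose metric dilatation is at most $K$ at every point. We prove that if $B(x_0,r)$ lies in the domain of $f$ and $0<q<1$, then $f$ is $\eta$-quasisymmetric on $B(x_0,qr)$ with $\eta(t)=C(K,q)\max(t^{1/K},t^K)$, and that a $K$-quasiconformal map of $\mathbb{R}^n$ onto itself is $\eta$-quasisymmetric with $\eta(t)=C(K)\max(t^{1/K},t^K)$. The constants do not depend on $n$, and the exponents are optimal in every dimension. The proof measures volumes and $n$-energies by their $n$-th roots, and it passes from volumes to distances through a Poincar\'e inequality whose constant is independent of the dimension.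
\end{abstract}

\section{Introduction}

Throughout, $n\ge 2$, $G$ and $G'$ are domains (open connected sets) in $\mathbb{R}^n$, and $B(x,r)$ is the open ball with center $x$ and radius $r$. Let $f:G\to G'$ be a homeomorphism. For $\overline B(x,r)\subset G$ put
\[
L(x,r)=\max_{|y-x|=r}|f(y)-f(x)|,\qquad l(x,r)=\min_{|y-x|=r}|f(y)-f(x)| .
\]
The image of the sphere $|y-x|=r$ lies between the spheres of radii $l(x,r)$ and $L(x,r)$ about $f(x)$, so the ratio $L/l$ measures how far this image is from being round. The \emph{metric dilatation} of $f$ at $x$ is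
\[
H(x,f)=\limsup_{r\to0}\frac{L(x,r)}{l(x,r)},
\]
and $f$ is \emph{$K$-quasiconformal} if $H(x,f)\le K$ for all $x\in G$. Since $L\ge l$, we have $K\ge1$.

Quasiconformality is an infinitesimal condition: it says nothing about the scale at which $L/l$ comes close to its limit, and this scale may vary from point to point. The corresponding condition at all scales is quasisymmetry. Let $\eta:[0,\infty)\to[0,\infty)$ be a homeomorphism. An embedding $g:X\to\mathbb{R}^n$ of a set $X\subset\mathbb{R}^n$ is \emph{$\eta$-quasisymmetric} if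
\[
|a-x|\le t|b-x|\quad\text{implies}\quad |g(a)-g(x)|\le\eta(t)|g(b)-g(x)|
\]
for all $a,b,x\in X$ and $t\ge0$. Thus $g$ may change distances arbitrarily, but it changes ratios of distances from a common point in a controlled way.

One implication between the two notions is immediate. Suppose that every $x\in G$ has a ball $B(x,r_x)\subset G$ on which $f$ is $\eta$-quasisymmetric. Taking $t=1$ and $|a-x|=|b-x|=r<r_x$ gives $L(x,r)\le\eta(1)\,l(x,r)$, so $f$ is $\eta(1)$-quasiconformal, and the dimension plays no role. Neither definition mentions the dimension, and it is natural to ask whether the opposite implication is also free of it. The following problem is posed in \cite{free}.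

\medskip
\noindent\textbf{Problem.} \emph{Let $f:G\to G'$ be $K$-quasiconformal, $0<q<1$ and $B(x_0,r)\subset G$. Is $f|B(x_0,qr)$ $\eta$-quasisymmetric with $\eta$ depending only on $K$ and $q$? In particular, is a $K$-quasiconformal map $f:\mathbb{R}^n\to\mathbb{R}^n$ $\eta$-quasisymmetric with $\eta$ depending only on $K$?}
\medskip

Here ``only'' is meant literally: $\eta$ may not depend on $f$, on the ball, or on $n$. The answer to both questions is yes.

\begin{theorem}\label{thm:local}
Let $n\ge2$, let $f:G\to G'$ be $K$-quasiconformal, $0<q<1$ and $B(x_0,r)\subset G$. Then $f|B(x_0,qr)$ is $\eta$-quasisymmetric with $\eta(t)=C(K,q)\max(t^{1/K},t^K)$, where $C(K,q)$ depends only on $K$ and $q$.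
\end{theorem}

\begin{theorem}\label{thm:global}
Let $n\ge2$. A $K$-quasiconformal map $f:\mathbb{R}^n\to\mathbb{R}^n$ is $\eta$-quasisymmetric with $\eta(t)=C(K)\max(t^{1/K},t^K)$, where $C(K)$ depends only on $K$.
\end{theorem}

Together with the easy implication, Theorem~\ref{thm:local} shows that for any fixed $q\in(0,1)$, quasiconformality is equivalent to quasisymmetry on the balls $B(x,qr)$ with $B(x,r)\subset G$, and that $K$ and $\eta$ control each other independently of the dimension.

Section~\ref{sec:examples} contains examples, which show that the exponents $1/K$ and $K$ are optimal and that the dependence on $q$ and the assumption $n\ge2$ cannot be dropped. Section~\ref{sec:model} presents the method on radial maps and outlines the proof, which occupies Sections~\ref{sec:prelim}--\ref{sec:proofs}. Section~\ref{sec:ae} weakens the hypothesis to an almost everywhere bound.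

\medskip
\noindent\textbf{Notation.} $|E|$ is Lebesgue measure, $\alpha_n=|B(0,1)|$, and $\omega=n\alpha_n$ is the area of the unit sphere. For a linear map $T$, $|T|=\max_{|e|=1}|Te|$ and $\ell(T)=\min_{|e|=1}|Te|$. We write
\[
\mu(t)=\max(t^{1/K},t^K).
\]
This is an increasing homeomorphism of $[0,\infty)$, and $\mu(Nt)\le N^K\mu(t)$ for $N\ge1$.

\section{Test cases}\label{sec:examples}

If $f$ is differentiable at $x$ and $f'(x)$ is invertible, then $L(x,r)=|f'(x)|r+o(r)$ and $l(x,r)=\ell(f'(x))r+o(r)$, so
\begin{equation}\label{eq:Hdiff}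
H(x,f)=\frac{|f'(x)|}{\ell(f'(x))}.
\end{equation}

\begin{example}[Linear maps]\label{ex:linear}
An invertible linear map $T$ is $K$-quasiconformal exactly when $|T|\le K\ell(T)$. Then $|a-x|\le t|b-x|$ gives $|Ta-Tx|\le|T|\,t|b-x|\le Kt\,|Tb-Tx|$, so $\eta(t)=Kt$ serves in every dimension.
\end{example}

\begin{example}[Radial maps]\label{ex:radial}
Let $\varphi$ be a homeomorphism of $[0,\infty)$ that is $C^1$ with $\varphi'>0$ on $(0,\infty)$, and let $f(x)=\varphi(|x|)\,x/|x|$, $f(0)=0$. Spheres about $0$ go to spheres about $0$, so $H(0,f)=1$. At a point with $|x|=\varrho>0$, the derivative multiplies the vector $x$ by $\varphi'(\varrho)$ and the vectors orthogonal to $x$ by $\varphi(\varrho)/\varrho$. By \eqref{eq:Hdiff}, $f$ is $K$-quasiconformal if and only if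
\begin{equation}\label{eq:radialqc}
\frac1K\le\frac{\varrho\,\varphi'(\varrho)}{\varphi(\varrho)}\le K\qquad(\varrho>0).
\end{equation}
Dividing by $\varrho$ and integrating over $[s,r]$, we get
\begin{equation}\label{eq:radialgrowth}
\frac1K\log\frac rs\le\log\frac{\varphi(r)}{\varphi(s)}\le K\log\frac rs\qquad(0<s<r),
\end{equation}
that is, $\varphi(t\varrho)\le\mu(t)\varphi(\varrho)$ for all $t,\varrho>0$. This is the inequality of Theorem~\ref{thm:global} at the center $x=0$, with constant $1$.
\end{example}

The extreme cases of \eqref{eq:radialqc} are powers, and they show that $\mu$ cannot be improved.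

\begin{proposition}\label{prop:sharp}
Fix $n\ge2$ and $K\ge1$. If every $K$-quasiconformal map $\mathbb{R}^n\to\mathbb{R}^n$ is $\eta$-quasisymmetric, or merely $\eta$-quasisymmetric on some fixed ball $B(0,qr)$, then $\eta(t)\ge\max(t^{1/K},t^K)$ for all $t$.
\end{proposition}

\begin{proof}
For $\beta\in\{K,1/K\}$ the function $\varphi(\varrho)=\varrho^\beta$ satisfies \eqref{eq:radialqc}, so $f(x)=|x|^{\beta-1}x$ is $K$-quasiconformal. Given $t>0$, choose $b\neq0$ so small that $b$ and $a=tb$ lie in the ball. Then $|f(a)-f(0)|=t^\beta|f(b)-f(0)|$, hence $\eta(t)\ge t^\beta$.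
\end{proof}

So the functions $\eta$ in Theorems~\ref{thm:local} and \ref{thm:global} are optimal up to the multiplicative constant.

\begin{example}[The dependence on $q$ is necessary]\label{ex:mobius}
Fix a unit vector $e$ and let $f(x)=(x-e)/|x-e|^2$ on $B(0,1)$. This is a M\"obius map onto a half space: if $y=f(x)$, then $x=e+y/|y|^2$, and $|x|<1$ means $y\cdot e<-\frac12$. The derivative $f'(x)$ is $|x-e|^{-2}$ times a reflection, so $K=1$. If one $\eta$ served for all $q<1$, then $f$ would be $\eta$-quasisymmetric on $B(0,1)$. With $|b|=\frac12$ fixed we would get $|f(a)-f(0)|\le\eta(2)|f(b)-f(0)|$ for all $a\in B(0,1)$, although the image is unbounded.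
\end{example}

\begin{example}[The line]\label{ex:line}
For $n=1$ the theorems fail. The map $f(x)=x+e^x$ is a diffeomorphism of $\mathbb{R}$, so $H\equiv1$ by \eqref{eq:Hdiff}; but $|f(s)-f(0)|/|f(-s)-f(0)|\ge(e^s-1)/(s+1)\to\infty$ as $s\to\infty$.
\end{example}

Examples \ref{ex:linear} and \ref{ex:radial} suggest a positive answer and the form of $\eta$. Example~\ref{ex:line} shows that a proof cannot be purely metric: it must use the structure of $\mathbb{R}^n$, $n\ge2$. The structure at hand is Lebesgue measure and the $n$-energy $\int|\nabla u|^n$, and there the dimension appears in every formula.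

\section{The method on radial maps}\label{sec:model}

For a general map there is no differential inequality in one variable to integrate. We therefore prove the left half of \eqref{eq:radialgrowth} a second time, by an argument that survives without symmetry. It rests on the following functions. For $x\in\mathbb{R}^n$ and $0<s<r$ the \emph{ring function}
\[
u_{x;s,r}(z)=\min\Big\{1,\frac{\log^+(r/|z-x|)}{\log(r/s)}\Big\}
\]
is Lipschitz, equals $1$ on $\overline B(x,s)$, is positive exactly on $B(x,r)$, and decreases logarithmically in between.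

\begin{lemma}\label{lem:ring}
Let $0<s<r$.
\begin{itemize}
\item[(a)] $\displaystyle\int_{\mathbb{R}^n}|\nabla u_{x;s,r}|^n=\omega\Big(\log\frac rs\Big)^{1-n}$.
\item[(b)] If $\psi$ is absolutely continuous on $[s,r]$, $\psi(s)=1$ and $\psi(r)=0$, then
\[
\int_s^r|\psi'(\varrho)|^n\varrho^{n-1}\,d\varrho\ge\Big(\log\frac rs\Big)^{1-n}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $s<\varrho=|z-x|<r$ the gradient has length $(\varrho\log\frac rs)^{-1}$, and elsewhere it vanishes a.e. In polar coordinates the integral is $\omega(\log\frac rs)^{-n}\int_s^r\varrho^{-1}d\varrho$.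

(b) Write $|\psi'|=|\psi'|\varrho^{(n-1)/n}\cdot\varrho^{-(n-1)/n}$ and apply H\"older's inequality with exponents $n$ and $n/(n-1)$:
\[
1\le\int_s^r|\psi'|\,d\varrho\le\Big(\int_s^r|\psi'|^n\varrho^{n-1}d\varrho\Big)^{1/n}\Big(\log\frac rs\Big)^{(n-1)/n}.\qedhere
\]
\end{proof}

Thus the ring function has the least $n$-energy among radial functions with its boundary values. Now let $f$ be a radial $K$-quasiconformal map as in Example~\ref{ex:radial}, let $u=u_{0;s,r}=U(|z|)$, and carry $u$ to the image: $v=u\circ f^{-1}$. Then $v(y)=\psi(|y|)$ with $\psi\circ\varphi=U$, so $\psi'(\varphi(\varrho))=U'(\varrho)/\varphi'(\varrho)$. Substituting $|y|=\varphi(\varrho)$ and using the left inequality of \eqref{eq:radialqc},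
\[
\int|\nabla v|^n=\omega\int_s^r|U'|^n\Big(\frac{\varphi}{\varrho\varphi'}\Big)^{n-1}\varrho^{n-1}\,d\varrho\le K^{n-1}\int|\nabla u|^n=K^{n-1}\omega\Big(\log\frac rs\Big)^{1-n}.
\]
On the other hand $\psi(\varphi(s))=1$ and $\psi(\varphi(r))=0$, so Lemma~\ref{lem:ring}(b) gives
\[
\omega\Big(\log\frac{\varphi(r)}{\varphi(s)}\Big)^{1-n}\le K^{n-1}\omega\Big(\log\frac rs\Big)^{1-n}.
\]
The factor $\omega$ cancels, and the $(n-1)$-th root removes the dimension altogether: $\log\frac rs\le K\log\frac{\varphi(r)}{\varphi(s)}$. (For $n=1$ the inequality is empty, in accordance with Example~\ref{ex:line}.)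

The lesson is that each quantity that carries the exponent $n$ should be measured by its $n$-th root. We shall use two such quantities: the \emph{volume radius} of the image of a ball,
\[
V(x,r)=\big(|fB(x,r)|/\alpha_n\big)^{1/n},
\]
which is the radius of a ball with the same volume as $fB(x,r)$, and the \emph{normalized energy} of a real or vector valued function $h$ on an open set $U$,
\[
I(h,U)=\Big(\alpha_n^{-1}\int_U|h'|^n\Big)^{1/n},
\]
where $|h'|$ is the operator norm of the derivative ($|h'|=|\nabla h|$ for real $h$). In these units the three sources of dimension dependence become harmless. The energy distortion $K^{n-1}$ becomes $K^{(n-1)/n}\le K$. The ratio $\omega/\alpha_n=n$ becomes $n^{1/n}\le e^{1/e}<\frac32$. A set that fills the exponentially small portion $\gamma^n$ of a ball counts as a set of relative size $\gamma$.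

For a general map the argument above, combined with symmetrization, controls $V$ in place of $\varphi$. This is not yet enough, because in high dimensions volume hardly notices what happens in one direction: for the linear map $\mathrm{diag}(K,1,\dots,1)$ we have $L(x,r)=Kr$, while $V(x,r)=K^{1/n}r$. The main work is to pass from $V$ to $L$ and $l$, that is, to exclude long thin spikes and deep thin dents in the image of a ball. The steps are as follows; all constants depend on $K$ alone.
\begin{enumerate}
\item \emph{Volume decay:} $V(x,s)\le(s/r)^{1/K}V(x,r)$ (Lemma~\ref{lem:decay}).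
\item \emph{Diameter from volume:} $L(x,r)\le A\,V(x,2r)$ (Lemma~\ref{lem:osc}).
\item \emph{Doubling:} $L(x,2r)\le M\,L(x,r)$ (Corollary~\ref{cor:doubling}). With step 2 this makes $V$ and $L$ comparable at the same radius: there are no spikes.
\item \emph{Roundness:} $L(x,r)\le H_1\,l(x,r)$ (Lemma~\ref{lem:round}): there are no dents.
\item \emph{Two radii:} $L(x,s)\le C_2\,\mu(s/\sigma)\,l(x,\sigma)$ (Lemma~\ref{lem:two}), which gives the theorems.
\end{enumerate}

\section{Topological and analytic preliminaries}\label{sec:prelim}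

\subsection*{The radii $L$, $l$, $V$}
Let $\overline B(x,r)\subset G$. Since $f$ is a homeomorphism onto an open set, $fB(x,r)$ is open, its closure is the compact set $f\overline B(x,r)$, and its boundary is $f\partial B(x,r)$. This has three consequences.
\begin{itemize}
\item[(T1)] $L(x,r)=\max_{|y-x|\le r}|f(y)-f(x)|$, because the point of $f\overline B(x,r)$ farthest from $f(x)$ is not an interior point. Hence $L(x,\cdot)$ is nondecreasing. It is continuous and tends to $0$ as $r\to0$, by the uniform continuity of $f$ on compact sets.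
\item[(T2)] $B(f(x),l(x,r))\subset fB(x,r)$, because this ball is connected, contains $f(x)$ and misses $\partial fB(x,r)$. By injectivity, $|f(y)-f(x)|\ge l(x,r)$ for all $y\in G\setminus B(x,r)$; in particular $l(x,\cdot)$ is nondecreasing.
\item[(T3)] $fB(x,r)\subset B(f(x),L(x,r))$, because an open subset of a closed ball lies in the open ball. Hence $V(x,r)\le L(x,r)$. Also, $V$ is monotone under inclusion of balls.
\end{itemize}

\subsection*{The class $Q_K$}
A continuous map on an open set $U$ is \emph{ACL} if, for every closed box $Q\subset U$ with edges parallel to the axes, it is absolutely continuous on almost every segment in $Q$ parallel to an axis. We recall that a continuous map is in the Sobolev space $W^{1,n}_{\mathrm{loc}}(U)$ if and only if it is ACL and its classical partial derivatives, which exist a.e., are in $L^n_{\mathrm{loc}}(U)$; these are then its weak derivatives.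

Let $Q_K$ be the class of homeomorphisms $f$ between domains of $\mathbb{R}^n$ such that both $f$ and $f^{-1}$ are in $W^{1,n}_{\mathrm{loc}}$ (hence ACL), are differentiable a.e.\ with nonzero Jacobian a.e., and map null sets to null sets, and such that $|f'|\le K\ell(f')$ a.e.

\begin{lemma}\label{lem:QK}
\begin{itemize}
\item[(a)] If $H(\cdot,f)$ is bounded on $G$ and $H(x,f)\le K$ for a.e.\ $x$, then $f\in Q_K$. In particular every $K$-quasiconformal map is in $Q_K$.
\item[(b)] $Q_K$ is closed under composition with similarities and under taking inverses.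
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \cite[\S\S31--34]{Vai}, a homeomorphism with bounded metric dilatation is quasiconformal in the geometric sense, and then $f$ and $f^{-1}$ have all the regularity listed in the definition. The bound $|f'|\le K\ell(f')$ a.e.\ follows from \eqref{eq:Hdiff}. No constant is taken from this citation, only qualitative properties.

(b) Similarities preserve $W^{1,n}_{\mathrm{loc}}$, null sets, differentiability and the ratio $|T|/\ell(T)$. For the inverse $g=f^{-1}$ only the last condition needs proof. Since $f$ maps null sets to null sets, for a.e.\ $y=f(x)$ the map $g$ is differentiable at $y$, and $f$ is differentiable at $x$ with $|f'(x)|\le K\ell(f'(x))$. The chain rule gives $g'(y)=f'(x)^{-1}$, so $|g'(y)|=1/\ell(f'(x))$ and $\ell(g'(y))=1/|f'(x)|$.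
\end{proof}

The symmetry between $f$ and $f^{-1}$ is the reason for working in $Q_K$; it is used in Lemmas~\ref{lem:energy} and \ref{lem:two}. \emph{From now on $f:G\to G'$ is in $Q_K$ and $g=f^{-1}$.}

\subsection*{Energy}
The Jacobian $|J_f|$ is the product of the singular values of $f'$, of which the largest is $|f'|$ and the others are at least $\ell(f')$. Hence $|J_f|\ge|f'|\,\ell(f')^{n-1}$ and
\begin{equation}\label{eq:jac}
|f'|^n\le K^{n-1}|J_f|\quad\text{a.e.}
\end{equation}
We also recall the change of variables formula: since $f$ is injective, differentiable a.e.\ and maps null sets to null sets,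
\begin{equation}\label{eq:cov}
\int_E\chi(f(x))\,|J_f(x)|\,dx=\int_{fE}\chi(y)\,dy
\end{equation}
for Borel sets $E\subset G$ and Borel functions $\chi\ge0$.

\begin{lemma}\label{lem:energy}
\begin{itemize}
\item[(a)] If $\overline B(z,\rho)\subset G$, then $f\in W^{1,n}(B(z,\rho))$ and $I(f,B(z,\rho))\le K\,V(z,\rho)$.
\item[(b)] If $w$ is Lipschitz on $\mathbb{R}^n$, then $w\circ f$ is ACL and $\int_G|\nabla(w\circ f)|^n\le K^{n-1}\int_{G'}|\nabla w|^n$.
\item[(c)] If $u$ is Lipschitz on $\mathbb{R}^n$ with compact support in $G$, then $v=u\circ g$, extended by $0$ to $\mathbb{R}^n$, is continuous with compact support, belongs to $W^{1,n}(\mathbb{R}^n)$, and $\int|\nabla v|^n\le K^{n-1}\int|\nabla u|^n$.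
\item[(d)] Let $0<s<r$ with $\log(r/s)\ge1$. If $w$ in \textup{(b)}, or $u$ in \textup{(c)}, is a ring function with radii $s,r$, then $I(w\circ f,G)$, respectively $I(v,\mathbb{R}^n)$, is at most $\frac32K\big(\log\frac rs\big)^{-1/2}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) With $B=B(z,\rho)$, \eqref{eq:jac} and \eqref{eq:cov} give $\int_B|f'|^n\le K^{n-1}|fB|$. Divide by $\alpha_n$ and take $n$-th roots.

(b) A Lipschitz function of an absolutely continuous function is absolutely continuous, so $w\circ f$ is ACL. By Rademacher's theorem $w$ is differentiable off a null set $Z$, and $f^{-1}Z=g(Z\cap G')$ is a null set. At a.e.\ point the chain rule therefore applies, and $|\nabla(w\circ f)|^n\le(|\nabla w|^n\circ f)\,|f'|^n\le K^{n-1}(|\nabla w|^n\circ f)\,|J_f|$. Integrate and use \eqref{eq:cov}.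

(c) Apply (b) to $g\in Q_K$: the function $v$ is bounded and ACL on $G'$ and satisfies the energy bound, so $v\in W^{1,n}_{\mathrm{loc}}(G')$. Its support $f(\mathrm{supp}\,u)$ is a compact subset of $G'$, so the extension by $0$ is continuous and in $W^{1,n}(\mathbb{R}^n)$.

(d) By Lemma~\ref{lem:ring}(a) the normalized energy is at most
\[
\Big(K^{n-1}n\big(\log\tfrac rs\big)^{1-n}\Big)^{1/n}\le\tfrac32K\big(\log\tfrac rs\big)^{-(n-1)/n},
\]
and $(n-1)/n\ge\frac12$ because $n\ge2$.
\end{proof}

Part (d) says that a thick ring on one side of $f$ produces a function of small energy on the other side. Steps 3 and 4 of the outline are proved by playing this against lower bounds for the energy, to which we now turn.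

\section{A Poincar\'e inequality and central values}\label{sec:poincare}

If $B$ has radius $r$, then $I(h,B)^n=r^n|B|^{-1}\int_B|h'|^n$. The Poincar\'e inequality with exponent $n$ costs a factor $2^n$ in a change of variables, which the $n$-th root turns into $2$.

\begin{lemma}\label{lem:poincare}
Let $B$ be a ball and let $h:B\to\mathbb{R}^m$ be continuous and in $W^{1,n}(B)$. Then
\[
\frac1{|B|^2}\int_B\int_B|h(x)-h(y)|^n\,dx\,dy\le\big(4I(h,B)\big)^n.
\]
\end{lemma}

\begin{proof}
Both sides are continuous in the norm of $W^{1,n}(B)$, and $C^\infty(B)\cap W^{1,n}(B)$ is dense in $W^{1,n}(B)$ by the Meyers--Serrin theorem; so let $h$ be smooth. Let $r$ be the radius of $B$. Integrating along the segment from $x$ to $y$ and using Jensen's inequality,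
\[
|h(x)-h(y)|^n\le(2r)^n\int_0^1|h'(x+s(y-x))|^n\,ds .
\]
Fix $s\ge\frac12$ and $x\in B$. The substitution $p=x+s(y-x)$ maps $B$ into $B$ and has $dy=s^{-n}dp$, so $\int_B|h'(x+s(y-x))|^n\,dy\le2^n\int_B|h'|^n$. For $s\le\frac12$ fix $y$ and use the same substitution in $x$, with $dx=(1-s)^{-n}dp$. In both cases the double integral of $|h'(x+s(y-x))|^n$ over $B\times B$ is at most $2^n|B|\int_B|h'|^n$. Hence the left side of the lemma is at most $(4r)^n|B|^{-1}\int_B|h'|^n=(4I(h,B))^n$.
\end{proof}

The first consequence is a lower bound for the energy of a function that separates two sets of definite relative size.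

\begin{lemma}\label{lem:twosets}
Let $v$ be continuous and in $W^{1,n}(D)$, where $D$ is a ball. Suppose that $v=1$ on $E\subset D$ and $v=0$ on $E'\subset D$, where $|E|\ge\gamma^n|D|$ and $|E'|\ge\gamma'^{\,n}|D|$. Then $I(v,D)\ge\gamma\gamma'/4$.
\end{lemma}

\begin{proof}
The integrand in Lemma~\ref{lem:poincare} equals $1$ on $E\times E'$, so $(\gamma\gamma')^n\le(4I(v,D))^n$.
\end{proof}

To follow a function through many scales we attach one value to each ball. By Lemma~\ref{lem:poincare} and Fubini's theorem there is $y_0\in B$ such that $m=h(y_0)$ satisfies $|B|^{-1}\int_B|h-m|^n\le(4I(h,B))^n$. We call such an $m\in h(B)$ a \emph{central value} of $h$ on $B$.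

\begin{lemma}\label{lem:central}
Let $h$ be continuous and in $W^{1,n}$ on the balls below.
\begin{itemize}
\item[(a)] If $m$ is a central value on $B$, $J\ge I(h,B)$ and $\theta>0$, then $|\{x\in B:|h(x)-m|>\theta J\}|\le(4/\theta)^n|B|$.
\item[(b)] If $D\subset D'$ are balls with radii $r\le r'\le\Lambda r$ and central values $m,m'$, then $|m-m'|\le16\,I(h,D)+8\Lambda\,I(h,D')$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) is Chebyshev's inequality if $J>0$; if $J=0$, then $h=m$ a.e. For (b) write $I,I'$ for the two energies. By (a), $|h-m'|>8\Lambda I'$ on a subset of $D'$ of measure at most $(2\Lambda)^{-n}|D'|\le2^{-n}|D|$, and $|h-m|>16I$ on a subset of $D$ of measure at most $4^{-n}|D|$. Since $2^{-n}+4^{-n}<1$, some point of $D$ lies in neither set.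
\end{proof}

When one of the two sets is a small ball, a chain of central values improves Lemma~\ref{lem:twosets} from a power of the radius to a logarithm. The numbers are chosen for use in Section~\ref{sec:doubling}.

\begin{lemma}\label{lem:smallball}
Let $|p|\le\frac74$, $0<\rho\le\frac18$, $D=B(0,\frac{15}8)$. Let $u$ be continuous and in $W^{1,n}(D)$, with $u=1$ on $B(0,1)$ and $u=0$ on $B(p,\rho)$. Then $1\le32\,I(u,D)\log_2(64/\rho)$.
\end{lemma}

\begin{proof}
Put $I=I(u,D)$; it bounds the energy on every ball inside $D$. Let $N\ge0$ be the largest integer with $2^N\rho\le\frac18$, so that $2^N\rho>\frac1{16}$. Put $D_k=B(p,2^k\rho)$ for $0\le k\le N$ and $D_{N+1}=D$. Then $D_N\subset D$, since $\frac74+\frac18=\frac{15}8$, and the ratio of the radii of $D_{N+1}$ and $D_N$ is less than $30$. Let $m_k$ be a central value of $u$ on $D_k$.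

Since $m_0\in u(D_0)$, we have $m_0=0$. Lemma~\ref{lem:central}(b) gives $|m_k-m_{k+1}|\le32I$ for $k<N$ (with $\Lambda=2$) and $|m_N-m_{N+1}|\le16I+240I=256I$ (with $\Lambda=30$). By Lemma~\ref{lem:central}(a), $|u-m_{N+1}|>16I$ on a set of measure at most $4^{-n}|D|<(\frac8{15})^n|D|=|B(0,1)|$. This set does not cover $B(0,1)$, so $|1-m_{N+1}|\le16I$. Adding up, $1\le32NI+272I\le32I(N+9)$, and $N+9\le\log_2\frac1{8\rho}+9=\log_2\frac{64}\rho$.
\end{proof}

\begin{remark}\label{rem:segment}
Lemmas~\ref{lem:twosets} and \ref{lem:smallball} require sets with volume. Curves will not do: a segment becomes invisible to the normalized energy as $n\to\infty$. Let $S$ be a segment of length $1$, $d(z)=\mathrm{dist}(z,S)$ and $v=\max\{0,1-d^{2/n}\}$. Then $v=1$ on $S$, $v=0$ where $d\ge1$, and $|\nabla v|^n=(2/n)^nd^{2-n}$ a.e.\ where $d<1$. The set $\{d<1\}$ consists of a cylinder and two half balls, on which $d^{2-n}$ has the integrals $(n-1)\alpha_{n-1}\int_0^1d\varrho$ and $n\alpha_n\int_0^1\varrho\,d\varrho$. A double cone inscribed in the unit ball shows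 that $\alpha_n\ge\frac2n\alpha_{n-1}$. Hence $I(v,\mathbb{R}^n)^n\le\frac{n^2}2(2/n)^n$ and $I(v,\mathbb{R}^n)\le\frac9{2n}$. So connectedness alone gives no dimension-free lower bound for the energy, and in steps 3 and 4 we have to produce sets of definite volume.
\end{remark}

\section{From volume to diameter}\label{sec:volume}

We first extend the computation of Section~\ref{sec:model} to arbitrary $f\in Q_K$. The function $v=u\circ g$ is no longer radial, and we make it radial by symmetrization. For a continuous $v\ge0$ with compact support, the \emph{symmetric decreasing rearrangement} is $v^*(y)=\sup\{\tau>0: y\in\{v>\tau\}^*\}$ (with $\sup\emptyset=0$), where $E^*$ is the open ball centered at $0$ with $|E^*|=|E|$. The \emph{P\'olya--Szeg\H{o} inequality} (see e.g.\ \cite{BZ}) states that if moreover $v\in W^{1,n}(\mathbb{R}^n)$, then $v^*\in W^{1,n}(\mathbb{R}^n)$ and $\int|\nabla v^*|^n\le\int|\nabla v|^n$. Its constant is $1$ in every dimension.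

\begin{lemma}[Volume decay]\label{lem:decay}
If $0<s<r$ and $\overline B(x,r)\subset G$, then $V(x,s)\le(s/r)^{1/K}V(x,r)$.
\end{lemma}

\begin{proof}
Let $u=u_{x;s,r}$, whose support $\overline B(x,r)$ is a compact subset of $G$, and let $v=u\circ g$ as in Lemma~\ref{lem:energy}(c). Then
\[
\int|\nabla v^*|^n\le\int|\nabla v|^n\le K^{n-1}\omega\Big(\log\frac rs\Big)^{1-n}.
\]
Put $V_s=V(x,s)$ and $V_r=V(x,r)$; then $0<V_s<V_r$, because $fB(x,s)$ and $fB(x,r)\setminus f\overline B(x,s)$ are nonempty open sets. For $0<\tau<1$ we have $fB(x,s)\subset\{v>\tau\}\subset fB(x,r)$, and $\{v>\tau\}=\emptyset$ for $\tau\ge1$. Hence $v^*=1$ on $B(0,V_s)$ and $v^*=0$ off $B(0,V_r)$.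

Write $v^*(y)=\psi(|y|)$. In polar coordinates on $\mathbb{R}^n\setminus\{0\}$, a Sobolev function is, after a change on a null set, locally absolutely continuous on almost every ray. As $v^*$ is radial, $\psi$ agrees a.e.\ with a locally absolutely continuous function on $(0,\infty)$, which by continuity equals $1$ at $V_s$ and $0$ at $V_r$. Since the radial derivative is at most $|\nabla v^*|$, Lemma~\ref{lem:ring}(b) gives $\int|\nabla v^*|^n\ge\omega(\log\frac{V_r}{V_s})^{1-n}$. Comparing the two bounds and taking $(n-1)$-th roots yields $\log\frac rs\le K\log\frac{V_r}{V_s}$.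
\end{proof}

Next we bound $L$ by $V$. Lemma~\ref{lem:energy}(a) bounds the energy of $f$ itself by $V$, but finite $n$-energy does not bound the oscillation: $\log\log(1/|z|)$ is unbounded near $0$, while its energy on $B(0,\frac13)$ is $\omega\int_0^{1/3}\varrho^{-1}(\log\frac1\varrho)^{-n}d\varrho<\infty$. What saves us is that by Lemma~\ref{lem:decay} the energy of $f$ decays geometrically on concentric balls, so that the central values on these balls converge at a controlled rate. Put
\[
A=160K^2 .
\]

\begin{lemma}[Diameter from volume]\label{lem:osc}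
If $\overline B(x,2r)\subset G$, then $L(x,r)\le A\,V(x,2r)$.
\end{lemma}

\begin{proof}
We first show: if $\overline B(z,\rho)\subset G$ and $c_0$ is a central value of $f$ on $B(z,\rho)$, then
\begin{equation}\label{eq:center}
|f(z)-c_0|\le64K^2V(z,\rho).
\end{equation}
Let $c_k$ be a central value of $f$ on $B_k=B(z,2^{-k}\rho)$ and $V_k=V(z,2^{-k}\rho)$. By Lemmas~\ref{lem:central}(b) with $\Lambda=2$, \ref{lem:energy}(a) and \ref{lem:decay},
\[
|c_k-c_{k+1}|\le16K(V_k+V_{k+1})\le32KV_k\le32K\,2^{-k/K}V_0 .
\]
Since $c_k\in fB_k$, we have $c_k\to f(z)$. By convexity $2^{-\tau}\le1-\tau/2$ on $[0,1]$, so $\sum_{k\ge0}2^{-k/K}=(1-2^{-1/K})^{-1}\le2K$. This proves \eqref{eq:center}.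

Now let $|x'-x|=r$, and let $c,c'$ be central values of $f$ on $B(x,2r)$ and on $B(x',r)\subset B(x,2r)$. Put $V=V(x,2r)\ge V(x',r)$. Lemma~\ref{lem:central}(b) gives $|c-c'|\le32KV$, and \eqref{eq:center} gives $|f(x)-c|\le64K^2V$ and $|f(x')-c'|\le64K^2V$. The sum is at most $160K^2V$.
\end{proof}

\section{Doubling}\label{sec:doubling}

Lemma~\ref{lem:osc} and (T3) give $A^{-1}L(x,r)\le V(x,2r)\le L(x,2r)$. To compare $L$ and $V$ at one radius we must know that $L$ cannot grow too fast.

Normalize $x=0=f(x)$ and $L(0,1)=1$, and suppose that $|f(p)|=L(0,t)$ is huge for some $|p|=t$ near $\frac32$. The ring $1<|y|<\frac12L(0,t)$ in the image is thick, so it pulls back to a function of small energy that equals $1$ on $B(0,1)$ and vanishes at $p$. To contradict Lemma~\ref{lem:smallball} we need this function to vanish on a ball about $p$ of controlled radius; by Remark~\ref{rem:segment} a curve through $p$ would not suffice. Lemmas~\ref{lem:decay} and \ref{lem:osc} provide such a ball, of radius proportional to $\delta$, provided that $L(0,t+\delta)$ is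 comparable to $L(0,t)$. That is a weak form of what we want to prove. The way out is a dichotomy: either $L$ grows slowly on $[t,t+\delta]$, and then $L(0,t)$ is bounded in terms of $\delta$; or it grows by a fixed factor, and then we start again at $t+\delta$ with a larger $L$ and a smaller $\delta$. If the steps $\delta$ have a small sum, the second alternative cannot go on forever.

\begin{lemma}\label{lem:doubling}
There is $C_1=C_1(K)\ge1$ such that $B(x,2r)\subset G$ implies $L(x,\frac32r)\le C_1L(x,r)$.
\end{lemma}

\begin{proof}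
Composing with similarities, we may assume that $x=0$, $f(0)=0$, $r=1$ and $L(1)=1$, where $L(t)=L(0,t)$ for $0<t<2$. Put
\[
\kappa=\tfrac12(2eA)^{-K},\qquad\Psi(\delta)=\log2+\Big(48K\log_2\frac{64}{\kappa\delta}\Big)^2 .
\]

\emph{Claim.} If $1\le t\le\frac74$, $0<\delta\le\frac18$ and $L(t+\delta)\le eL(t)$, then $\log L(t)\le\Psi(\delta)$.

Choose $|p|=t$ with $|f(p)|=L(t)$ and let $\rho=\kappa\delta$. Then $2\rho<\delta$ and $\overline B(p,\delta)\subset\overline B(0,t+\delta)\subset\overline B(0,\frac{15}8)\subset G$. By (T3), $V(p,\delta)\le V(0,t+\delta)\le L(t+\delta)\le eL(t)$. Lemmas~\ref{lem:osc} and \ref{lem:decay} give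
\[
L(p,\rho)\le A\,V(p,2\rho)\le A(2\kappa)^{1/K}V(p,\delta)\le eA(2\kappa)^{1/K}L(t)=\tfrac12L(t).
\]
By (T1), $|f|\ge\lambda:=\frac12L(t)$ on $B(p,\rho)$. If $\log\lambda<1$, then $\log L(t)<\log2+1\le\Psi(\delta)$. So let $\log\lambda\ge1$, and put $u=u_{0;1,\lambda}\circ f$. Then $u=1$ on $B(0,1)$, where $|f|\le L(1)=1$, and $u=0$ on $B(p,\rho)$. By Lemma~\ref{lem:energy}(b),(d), $u$ is a bounded ACL function with $I(u,G)\le\frac32K(\log\lambda)^{-1/2}$. Lemma~\ref{lem:smallball} gives
\[
1\le48K(\log\lambda)^{-1/2}\log_2\frac{64}{\kappa\delta},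
\]
and since $\log L(t)=\log2+\log\lambda$, the claim follows.

\emph{Iteration.} For integers $j\ge1$ let $\delta_j=\frac{64}\kappa\,2^{-\sqrt{j-\log2}/(48K)}$, so that $\Psi(\delta_j)=j$. Since $\delta_j\le j^{-2}$ for large $j$, the series $\sum\delta_j$ converges, and there is an integer $N_0=N_0(K)\ge1$ with $\sum_{j\ge N_0}\delta_j<\frac18$. Suppose that $\log L(\frac32)>N_0$. Put $t_{N_0}=\frac32$ and $t_{j+1}=t_j+\delta_j$ for $j\ge N_0$; then $t_j<\frac74$ and $\delta_j<\frac18$. If $\log L(t_j)>j=\Psi(\delta_j)$, the claim forces $L(t_{j+1})>eL(t_j)$, so $\log L(t_{j+1})>j+1$. By induction $\log L(t_j)>j$ for all $j\ge N_0$. This is impossible, because $L(t_j)\le L(\frac74)<\infty$. Hence $C_1=e^{N_0}$ works.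
\end{proof}

The logarithm in Lemma~\ref{lem:smallball} is essential here. Lemma~\ref{lem:twosets} applied directly to $B(0,1)$ and $B(p,\rho)$ gives only $I\ge\frac14(\frac8{15})^2\rho$. This leads to $\Psi(\delta)$ of order $\delta^{-2}$ and $\delta_j$ of order $j^{-1/2}$, and the series diverges.

\begin{corollary}\label{cor:doubling}
Put $M=C_1^2$ and $c=1/(AM)\le1$. If $B(x,3s)\subset G$, then
\[
L(x,2s)\le M\,L(x,s)\qquad\text{and}\qquad V(x,2s)\ge c\,L(x,2s).
\]
\end{corollary}

\begin{proof}
Lemma~\ref{lem:doubling} applies at the radii $s$ and $\frac32s$ and gives $L(x,2s)\le L(x,\frac94s)\le C_1L(x,\frac32s)\le C_1^2L(x,s)$. By Lemma~\ref{lem:osc}, $L(x,s)\le A\,V(x,2s)$.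
\end{proof}

\section{Bounded distortion at all scales}\label{sec:round}

The image of a ball now fills a portion $c^n$ of its circumscribed ball. This does not yet bound $l$ from below, since a thin dent costs little volume. Suppose that a point $a$ of the sphere $|z-x|=r$ is mapped very close to $f(x)$, at a distance $l$ much smaller than $L$. We look at the image at scale $l$. By doubling, the balls about $x$ and $a$ whose images have size $l$ are tiny compared with $|a-x|$, so a thick ring separates them. Their images lie in one ball of radius $2l$ and fill a definite portion of it, so they cannot be separated by a function of small energy (Figure~\ref{fig:dent}).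

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,0) circle (2);
\draw[dashed] (0,0) circle (1);
\fill[gray!50] (0,0) circle (0.2);
\fill[gray!50] (2,0) circle (0.2);
\fill (0,0) circle (0.04) node[below=4pt] {$0$};
\fill (2,0) circle (0.04) node[below right=2pt] {$a$};
\node at (0,1.3) {$|z|=\frac12$};
\node at (0,2.3) {$|z|=1$};
\draw[->] (2.9,0.6) -- (4.1,0.6) node[midway,above] {$f$};
\begin{scope}[shift={(7,0)}]
\draw (0,0) circle (2);
\draw[dashed] (0,0) circle (1);
\draw[dashed] (1,0) circle (1);
\fill[gray!50] (-0.3,0) ellipse (0.7 and 0.5);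
\fill[gray!50] (1.3,0) ellipse (0.7 and 0.5);
\fill (0,0) circle (0.04) node[below] {$0$};
\fill (1,0) circle (0.04) node[below] {$f(a)$};
\node at (-0.55,0.1) {$E$};
\node at (1.6,0.1) {$E'$};
\node at (0,2.3) {$D=B(0,2l)$};
\end{scope}
\end{tikzpicture}
\caption{Why the unit sphere cannot have a point $a$ with $l=|f(a)-f(0)|$ very small. Left: two tiny balls about $0$ and $a$, separated by a thick ring with outer radius $\frac12$. Right: their images $E$ and $E'$ lie in the dashed balls of radius $l$ about $f(0)=0$ and $f(a)$, and each fills a definite portion of $D$.}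
\label{fig:dent}
\end{figure}

\begin{lemma}[Roundness]\label{lem:round}
There is $H_1=H_1(K)$ such that $B(x,4r)\subset G$ implies $L(x,r)\le H_1\,l(x,r)$.
\end{lemma}

\begin{proof}
Normalize $x=0$, $f(0)=0$, $r=1$. Put $L=L(0,1)$ and $l=l(0,1)>0$, and choose $|a|=1$ with $|f(a)|=l$. Let $j=j(K)$ be an integer with $(j-1)\log2>(24K/c^2)^2$, and put $\rho=2^{-j}<\frac14$ and $H_1=2M^{j+1}$. Suppose that $l<L/H_1$.

\emph{The small balls.} For $z\in\{0,a\}$ we have $B(z,3)\subset B(0,4)\subset G$, so Corollary~\ref{cor:doubling} applies at $z$ with every $s\le1$. Applying it $j+1$ times gives $L(z,2)\le M^{j+1}L(z,\rho)$. We have $L\le L(0,2)$. Also $L\le2L(a,2)$: for $|w|=1$, both $w$ and $0$ lie in $\overline B(a,2)$, so $|f(w)|\le|f(w)-f(a)|+|f(a)-f(0)|\le2L(a,2)$. Hence $L(z,\rho)\ge L/H_1>l$ for $z\in\{0,a\}$. By (T1) and the intermediate value theorem there are $s,s'\in(0,\rho)$ with $L(0,s)=l=L(a,s')$.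

\emph{Their images.} Put $E=fB(0,s)$, $E'=fB(a,s')$ and $D=B(0,2l)$. By (T3), $E\subset B(0,l)\subset D$ and $E'\subset B(f(a),l)\subset D$. By the second inequality of Corollary~\ref{cor:doubling}, $V(0,s)\ge cl$ and $V(a,s')\ge cl$, that is, $|E|,|E'|\ge\alpha_n(cl)^n=(c/2)^n|D|$.

\emph{The separating function.} Let $u=u_{0;\rho,1/2}$ and $v=u\circ g$, extended by $0$ as in Lemma~\ref{lem:energy}(c); the extension matters, because $D$ need not lie in $G'$. Then $v=1$ on $E$, since $s<\rho$, and $v=0$ on $E'$, since $|z|\ge1-\rho>\frac12$ on $B(a,s')$. The ratio of the radii satisfies $\log\frac1{2\rho}=(j-1)\log2>(24K/c^2)^2\ge1$. By Lemmas~\ref{lem:twosets} and \ref{lem:energy}(d),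
\[
\frac{c^2}{16}\le I(v,D)\le\frac32K\Big(\log\frac1{2\rho}\Big)^{-1/2}<\frac32K\cdot\frac{c^2}{24K}=\frac{c^2}{16},
\]
a contradiction.
\end{proof}

Lemma~\ref{lem:round} corresponds to $t=1$ in the definition of quasisymmetry. For other $t$ we compare $L$ and $l$ at different radii. Iterating the doubling inequality would give growth $t^{\log_2M}$; the sharp exponents come from Lemma~\ref{lem:decay}, applied to $f$ for small $t$ and to $g$ for large $t$.

\begin{lemma}[Two radii]\label{lem:two}
Put $C_2=2H_1A^K$. If $B(x,4s_0)\subset G$ and $0<s,\sigma\le s_0$, then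
\[
L(x,s)\le C_2\,\mu(s/\sigma)\,l(x,\sigma).
\]
\end{lemma}

\begin{proof}
Lemma~\ref{lem:round} applies at $x$ with the radii $s$ and $\sigma$. Note that $2H_1\le2H_1A\le C_2$.

\emph{Case $s<\sigma/2$.} By Lemmas~\ref{lem:osc} and \ref{lem:decay}, (T3) and Lemma~\ref{lem:round},
\[
L(x,s)\le A\,V(x,2s)\le A(2s/\sigma)^{1/K}V(x,\sigma)\le2A(s/\sigma)^{1/K}H_1\,l(x,\sigma).
\]

\emph{Case $\sigma/2\le s\le\sigma$.} Here $(s/\sigma)^{1/K}\ge\frac12$, so $L(x,s)\le L(x,\sigma)\le H_1l(x,\sigma)\le2H_1(s/\sigma)^{1/K}l(x,\sigma)$.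

\emph{Case $s>\sigma$.} Put $y=f(x)$, $R=l(x,s)$ and $R'=l(x,\sigma)$. Since $L(x,s)\le H_1R$, it suffices to prove
\begin{equation}\label{eq:lgrowth}
R\le2(As/\sigma)^KR'.
\end{equation}
This holds if $R\le2R'$. Otherwise let $2R'<R_1<R$. By (T2), $\overline B(y,R_1)\subset B(y,R)\subset fB(x,s)\subset G'$. Let $L_g,V_g$ be the radii defined by $g\in Q_K$. Since $gB(y,R_1)\subset B(x,s)$, we have $V_g(y,R_1)\le s$. Some $b$ with $|b-x|=\sigma$ has $|f(b)-y|=R'$, so $\sigma=|g(f(b))-g(y)|\le L_g(y,R')$. Lemmas~\ref{lem:osc} and \ref{lem:decay} for $g$ give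
\[
\sigma\le A\,V_g(y,2R')\le A(2R'/R_1)^{1/K}V_g(y,R_1)\le A(2R'/R_1)^{1/K}s .
\]
Thus $R_1\le2(As/\sigma)^KR'$, and \eqref{eq:lgrowth} follows as $R_1\to R$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

By Lemma~\ref{lem:QK}(a), $f\in Q_K$. Let $|a-x|\le t|b-x|$. If $a=x$ there is nothing to prove, and $b=x$ forces $a=x$; so in both proofs we assume $a\ne x\ne b$.

\begin{proof}[Proof of Theorem~\ref{thm:global}]
Here $G=\mathbb{R}^n$, so Lemma~\ref{lem:two} holds for all radii. With $s=|a-x|$ and $\sigma=|b-x|$ we have $s/\sigma\le t$, and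
\[
|f(a)-f(x)|\le L(x,s)\le C_2\,\mu(t)\,l(x,\sigma)\le C_2\,\mu(t)\,|f(b)-f(x)|.\qedhere
\]
\end{proof}

In a domain, Lemma~\ref{lem:two} is available only up to a radius proportional to $(1-q)r$. Larger distances are bounded below by (T2), and above by a chain of balls whose length depends on $q$; this is where the dependence on $q$ enters.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Normalize $x_0=0$, $r=1$, and let $s_0=(1-q)/4$. Then $B(z,4s_0)\subset B(0,1)\subset G$ for every $z\in B(0,q)$.

\emph{Chaining.} Let $z,z'\in B(0,q)$ with $|z-z'|\le s_0$. If $|w-z'|=s_0$, then $w$ and $z'$ lie in $\overline B(z,2s_0)$, so $|f(w)-f(z')|\le2L(z,2s_0)$. With Corollary~\ref{cor:doubling} this gives $L(z',s_0)\le2M\,L(z,s_0)$. Given $x,a\in B(0,q)$, divide the segment $[x,a]\subset B(0,q)$ into $k=\lceil2/s_0\rceil$ equal parts by points $x=z_0,\dots,z_k=a$. The steps have length less than $2/k\le s_0$, so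
\begin{equation}\label{eq:chain}
|f(a)-f(x)|\le\sum_{i<k}L(z_i,s_0)\le\sum_{i<k}(2M)^iL(x,s_0)\le Q\,L(x,s_0),
\end{equation}
where $Q=k(2M)^k\ge1$ depends only on $K$ and $q$.

\emph{Truncation.} Let $a,b,x\in B(0,q)$ be as above, and put $s=\min(|a-x|,s_0)$ and $\sigma=\min(|b-x|,s_0)$. Then $|f(a)-f(x)|\le Q\,L(x,s)$, by the definition of $L$ if $|a-x|\le s_0$ and by \eqref{eq:chain} otherwise. Also $|f(b)-f(x)|\ge l(x,\sigma)$ by (T2), because $b\notin B(x,\sigma)$. If $|b-x|\le s_0$, then $s\le|a-x|\le t\sigma$. If $|b-x|>s_0$, then $\sigma=s_0$ and $s\le t|b-x|\le2t=(2/s_0)\,t\sigma$. Since $2/s_0=8/(1-q)\ge1$, in both cases $s/\sigma\le\frac8{1-q}\,t$. Lemma~\ref{lem:two} gives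
\[
|f(a)-f(x)|\le Q\,C_2\Big(\frac8{1-q}\Big)^K\mu(t)\,|f(b)-f(x)|.\qedhere
\]
\end{proof}

\section{Almost everywhere bounds and inverse maps}\label{sec:ae}

The hypothesis $H\le K$ \emph{everywhere} was used only to place $f$ in $Q_K$, and Lemma~\ref{lem:QK} needs less.

\begin{corollary}\label{cor:ae}
Let $f:G\to G'$ be a homeomorphism such that $H(\cdot,f)$ is bounded on $G$ by some finite constant, which may depend on $n$ and $f$, and $H(x,f)\le K$ for almost every $x$. Then the conclusions of Theorems~\ref{thm:local} and \ref{thm:global} hold for $f$ and for $f^{-1}$ with the same $K$ and the same constants. Moreover $H(x,f)\le H_1(K)$ and $H(y,f^{-1})\le H_1(K)$ at every $x\in G$ and $y\in G'$, with no dependence on $n$.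
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:QK}, $f$ and $f^{-1}$ are in $Q_K$, and Sections~\ref{sec:prelim}--\ref{sec:proofs} use nothing else. The last statement is Lemma~\ref{lem:round} with $r\to0$.
\end{proof}

The almost everywhere bound alone does not suffice. Let $\xi$ be the Cantor function, extended by $0$ on $(-\infty,0]$ and by $1$ on $[1,\infty)$, and let $f(x)=x+\xi(x_1)e_1$. This is a homeomorphism of $\mathbb{R}^n$ that is locally a translation off a closed null set, so $H=1$ a.e. But $f(3^{-k}e_2)=3^{-k}e_2$ and $|f(3^{-k}e_1)|>\xi(3^{-k})=2^{-k}$, so $H(0,f)=\infty$ and $f$ is not quasisymmetric on any ball about $0$.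

\begin{thebibliography}{9}

\bibitem{BZ} Brothers and Ziemer, J. reine angew. Math. 384 (1988).

\bibitem{free} \emph{The free quasiworld. Freely quasiconformal and related maps in Banach spaces}, \texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 110898}

\bibitem{Vai} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}, LNM 229.

\end{thebibliography}
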